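# Squares that multiply: an automatic group whose existential theory is undecidable

## 1. A square tile over $\mathbb F_3$ and the group it generates

Let $\mathbb F_3=\{0,1,2\}$ be the field with three elements and let $\Theta=\mathbb F_3^2$. For each $\theta=(u,v)\in\Theta$ take a letter $h_\theta$. Think of a word in these letters as a tape with two tracks: the first track lists the first coordinates, the second track lists the second coordinates. Take three more letters $p_0,p_1,p_2$ and impose
$$h_{(u,v)}\,p_{u-l}=p_l\,h_{(u+l,v)}\qquad(u,v,l\in\mathbb F_3).\tag{R1}$$
Draw this relation as a square. The bottom edge is $h_{(u,v)}$ and the top edge is $h_{(u+l,v)}$, both pointing right; the left edge is $p_l$ and the right edge is $p_{u-l}$, both pointing up. The two sides of (R1) are the two ways from the bottom left corner to the top right corner.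

Read the square as one step of a machine that walks along the tape from left to right. It arrives in state $l$, reads $u$ on track one, writes $u+l$ in its place, and leaves in state $u-l$. It does not touch track two.

Here is a computation by hand. Write
$$o=h_{(0,0)},\qquad a=h_{(1,0)},\qquad b=h_{(0,1)},\qquad c=h_{(1,1)}.$$
Start on the tape $ao$ in state $0$. The machine reads $1$, writes $1+0=1$, and goes to state $1-0=1$; then it reads $0$, writes $0+1=1$, and goes to state $0-1=2$. In the group this says $ao\,p_2=p_0\,aa$. Now walk over the tape $aa$ starting in state $2$. The machine reads $1$, writes $1+2=0$, and goes to state $1-2=2$; then the same happens again. So $aa\,p_2=p_2\,oo$. Stacking the two rows gives a $2\times2$ rectangle: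
$$ao\cdot p_2p_2=p_0p_2\cdot oo .\tag{1}$$
One row would not have been enough: to write $0$ over the first letter one must start in state $2$, and then the state is $1-2=2$ and the second letter written is $0+2=2$.

So stacks of rows rewrite track one, while track two stays fixed. Add letters $q_0,q_1,q_2$ that do the same on track two, and six more letters whose only task is to commute with certain others. The full group $G$ has

* horizontal generators $h_\theta$ $(\theta\in\Theta)$ and $s_0,s_1,s_2$;
* vertical generators $p_l,q_l$ $(l\in\mathbb F_3)$ and $r_0,r_1,r_2$;

and its relations are (R1) together with, for all $u,v,l\in\mathbb F_3$,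
$$h_{(u,v)}\,q_{v-l}=q_l\,h_{(u,v+l)},\tag{R2}$$
$$[r_0,h_\theta]=[r_1,h_\theta]=1\ \text{ for all }\theta\in\Theta,\qquad [r_2,h_\theta]=1\ \text{ for all }\theta\neq(1,1),\tag{R3}$$
$$[s_0,p_l]=[s_0,q_l]=[s_1,p_l]=[s_2,q_l]=1.\tag{R4}$$

Four subgroups matter:
$$H=\langle h_\theta:\theta\in\Theta\rangle,\quad S=\langle h_\theta:\theta\ne(1,1)\rangle,\quad W_1=\langle p_0,p_1,p_2\rangle,\quad W_2=\langle q_0,q_1,q_2\rangle .$$
The letters $r_i$ and $s_i$ are there to make membership in these subgroups expressible by equations. The rectangles define two relations, for $i=1,2$:
$$E_i(x,x')\ :\Longleftrightarrow\ x,x'\in H\ \text{ and there are }y,y'\in W_i\text{ with } xy=y'x'.\tag{2}$$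
For example, (1) says that $E_1(ao,oo)$ holds. We shall see that for positive words $E_1$ means exactly "same length and same second track", and $E_2$ means "same length and same first track".

All this serves to show that equations over a group built from such squares, a group with very tame geometry, can define multiplication of integers.

## 2. Existential theories and automatic groups

Let $G$ be a group with a finite generating set $\Gamma$. The *existential theory* of $G$ is the set of all true sentences $\exists x_1\cdots\exists x_n\,\varphi$, where $\varphi$ is a Boolean combination of equations $u=v$ and $u,v$ are words over the variables, their inverses, and constants from $\Gamma\cup\Gamma^{-1}$. Whether it is decidable does not depend on the choice of $\Gamma$. A special case is solvability of a finite system of equations, where $\varphi$ is a conjunction of equations; if this is undecidable, so is the existential theory.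

**Definition (automatic, biautomatic).** Let $\Gamma$ be finite, and let $d$ be the word metric on the Cayley graph of $G$. For a word $w$ over $\Gamma\cup\Gamma^{-1}$, let $w(t)$ be the element represented by its prefix of length $t$ (or by all of $w$ if $t\ge|w|$). The group $G$ is *automatic* if there are a regular language $L$ of such words, mapping onto $G$, and a constant $\kappa$ such that $d(w(t),w'(t))\le\kappa$ for all $t$ whenever $w,w'\in L$ represent elements at distance at most $1$. It is *biautomatic* if $L$ and $\kappa$ can be chosen so that moreover $d(g\,w(t),w'(t))\le\kappa$ for all $t$ whenever $w,w'\in L$ satisfy $w'=g\,w\,g'$ in $G$ with $g,g'\in\Gamma\cup\Gamma^{-1}\cup\{1\}$.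

For example, a finitely generated free group with its reduced words is automatic, since the reduced words of $w$ and $wg$ differ only in the last letter. We never work with the languages directly. We use three facts: automatic groups have decidable word problem (Epstein et al., *Word Processing in Groups*, Ch. 2), direct products of automatic groups are automatic (the same book, Ch. 4), and a theorem of Niblo and Reeves stated in Section 5.

The question, posed in "Computational and logical aspects of infinite monoids", is whether there is an automatic group with undecidable existential theory, or whether every automatic group has a decidable one. For asynchronous automatic groups (a notion we do not need) the existential theory can be undecidable, because already the conjugacy problem is in general undecidable there.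

**Definition (Diophantine relation).** A relation on $G$ is *Diophantine* if it is defined by a formula $\exists\bar y\,(\text{conjunction of equations with constants})$.

For example, "$x$ is a square" is Diophantine, by $\exists y\;x=y^2$, and so is "$x$ commutes with $g$" for a fixed $g$. Conjunctions of Diophantine relations are Diophantine, and so are relations obtained from them by putting $\exists$ in front.

Recall also that a set is *computably enumerable* (c.e.) if an algorithm lists it, and that a c.e. set $C$ is *m-complete c.e.* if for every c.e. set $A\subseteq\mathbb N$ there is a computable map $f$ with $n\in A\iff f(n)\in C$. The halting set is an example. An m-complete c.e. set is undecidable.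

**Theorem A.** $G$ is biautomatic, hence automatic, and its existential theory is undecidable. Already the solvability of finite systems of equations over $G$ is undecidable.

So there is an automatic group with undecidable existential theory, and neither negations nor disjunctions are needed.

**Theorem B.**

1. $G$ is torsion-free and is the fundamental group of a compact 2-dimensional non-positively curved (NPC) square complex.
2. For $A\subseteq\mathbb Z^k$, the following are equivalent: (i) $A$ is c.e.; (ii) $\{(o^{n_1},\dots,o^{n_k}):\bar n\in A\}$ is Diophantine in $G$; (iii) this set is existentially definable in $G$ (with constants).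
3. There is one fixed finite system of equations $\Psi(X,\bar y)$ with constants such that $\{n\in\mathbb N:\Psi(o^n,\bar y)\text{ is solvable in }G\}$ is m-complete c.e. The existential theory of $G$ is m-complete c.e. This is the worst possible case, since the existential theory of every automatic group is c.e.
4. For every automatic group $K$, the automatic group $G\times K$ has undecidable existential theory (already for systems of equations).
5. Dimension 2 in part 1 is optimal: fundamental groups of compact NPC cube complexes of dimension $\le1$ are finitely generated free groups, whose existential theory is decidable (Makanin, 1982/84).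

## 3. Abelian groups, free groups, and lengths that are products

In $\mathbb Z=\langle o\rangle$, represent $n$ by $o^n$. An equation becomes a linear equation with integer coefficients, so the existential theory is decidable by Presburger's theorem. Addition is there, being the group law, but not multiplication.

In a finitely generated free group the existential theory is decidable, by Makanin's theorem. Direct products do not help either. An equation over $G_1\times G_2$ holds if and only if its two projections hold, and an inequation holds if and only if one of its two projections does. Put $\varphi$ in disjunctive normal form and distribute: an existential sentence over $G_1\times G_2$ becomes a disjunction of conjunctions "(existential sentence over $G_1$) and (existential sentence over $G_2$)". So if both factors have decidable existential theory, the product does too. For two free groups, the product is the fundamental group of the product of two roses, a complex in which every square is a commutator. Commutator squares of this kind are not enough.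

Still, free groups contain a promising trace of multiplication. In a free group with basis elements $o$ and $a$, the elements commuting with $ao^m$, $m\ge0$, are exactly the powers $(ao^m)^n$ (we recall why in Section 8), and for $n\ge0$ this word has length $n(m+1)$. A sensible first plan is therefore: find a Diophantine way to compare the length of $x=(ao^m)^n$ with that of $o^k$. Then "$m+1$ divides $k$" becomes Diophantine, and doing the same with $m+2$, so does "$k$ is a common multiple of $m+1$ and $m+2$". Now $m+1$ and $m+2$ are coprime, so
$$\operatorname{lcm}(m+1,m+2)=(m+1)(m+2)=m^2+3m+2 ,$$
and a quadratic function together with addition gives multiplication.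

The plan stops at two definite points. First, the free group alone gives no way to compare lengths of words in different letters. Second, with such a comparison we get that $k$ is *some* common multiple, say $2(m+1)(m+2)$. That it is the *least* one is a statement about all smaller numbers, and we only have existential quantifiers.

The two tracks deal with both points. Take $m=1$, $k=6$ and look at
$$x_1=(ao)^3=a\,o\,a\,o\,a\,o,\qquad x_2=(bo^2)^2=b\,o\,o\,b\,o\,o,\qquad z=c\,o\,a\,b\,a\,o .$$
The first track of $z$ is the first track of $x_1$, namely $1,0,1,0,1,0$, a comb of period $m+1=2$. The second track of $z$ is the second track of $x_2$, namely $1,0,0,1,0,0$, a comb of period $m+2=3$. The letter $c=h_{(1,1)}$ marks the places where teeth of both combs meet, that is, the common multiples of $2$ and $3$. It occurs at position $0$, and "never again" bounds the length by the least common multiple. "Never again" is no longer a universal statement: it says $c^{-1}z\in S$. What remains is to make the relations "same second track" and "same first track", of which length comparison with $o^k$ is a special case, Diophantine in a group that is still automatic. That is the task of the tile.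

## 4. Why this tile

Suppose we look for a linear tile over a field $F$:
$$h_{(u,v)}\,p_r=p_l\,h_{(t,v)},\qquad r=\alpha u+\beta l,\quad t=\gamma u+\delta l .$$
The first choice that comes to mind is "add the state to the letter and keep the state": $r=l$, $t=u+l$. Then $p_l$ passes through a whole word unchanged and adds $l$ to every entry of track one; likewise $p_l^{-1}$ subtracts $l$ everywhere. So passing any $y\in W_1$ through $x$ shifts track one of $x$ by a constant. For $F=\mathbb F_3$ the arguments of Lemmas 1, 2 and 4 below apply to this tile, since each of the pairs $(u,l),(u,r),(t,l),(t,r)$ determines $(u,l)$; hence $E_1(x,x')$ would hold only if $x'$ is a constant shift of $x$ on track one. But $ao$ and $oo$ are not constant shifts of each other. The relation is too small, because here the state never learns what was read. We need $\alpha\ne0$, and of course $\delta\neq0$, so that the state influences the tape.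

On the other hand, two different tiles must not share a corner. Each of the pairs (bottom, left) $=(u,l)$, (bottom, right) $=(u,r)$, (top, left) $=(t,l)$, (top, right) $=(t,r)$ should determine the tile, which requires $\beta\ne0$, $\gamma\neq0$, and $\gamma\beta-\alpha\delta\ne0$.

Over $\mathbb F_2$ the requirement $\alpha,\beta,\gamma,\delta\ne0$ leaves only $r=t=u+l$, and then $\gamma\beta-\alpha\delta=0$. One sees the damage directly. Fix $v$ and write $h_u$ for $h_{(u,v)}$. The tiles $(u,l)=(0,0)$ and $(1,1)$ read $h_0p_0=p_0h_0$ and $h_1p_0=p_1h_0$. The first gives $p_0^{-1}h_0=h_0p_0^{-1}$, the second gives $p_1^{-1}h_1=h_0p_0^{-1}$, so $p_0^{-1}h_0=p_1^{-1}h_1$ and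
$$h_1h_0^{-1}=p_1p_0^{-1}.$$
So either the letters collapse or $H\cap W_1\ne1$, and the proof of Lemma 4 below needs $H\cap W_1=1$. Over $\mathbb F_3$ there is room: (R1) has $\alpha=\gamma=\delta=1$, $\beta=-1$, and $\gamma\beta-\alpha\delta=-2=1\neq0$.

## 5. The link of the square complex of $G$

**Definition (square complex, link, NPC).** A *square complex* is a 2-complex made of unit edges and unit squares, each square attached along a closed edge path of length $4$. The *link* of a vertex is the graph with one vertex for each edge end at that vertex and one edge for each corner of a square there; give each edge of the link length $\pi/2$. The complex is *non-positively curved* (NPC) if every injective loop in every link has length at least $2\pi$, that is, if no link contains a loop, a double edge or a triangle.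

For example, the torus with one vertex and one square $hw=wh$ has as link a 4-cycle $h^+,w^+,h^-,w^-$, so it is NPC. The complex of $\langle h,w\mid hwhw\rangle$ is not: reading around the square, the corner $h^-w^+$ occurs twice. And indeed $hw$ has order $2$ in that group, since it is nontrivial under $h\mapsto1,\ w\mapsto0$ in $\mathbb Z/2$.

We use the following facts. By Gromov's link condition (Bridson–Haefliger, *Metric Spaces of Non-Positive Curvature*, II.5), the universal cover of a finite NPC square complex is a CAT(0) space; so it is contractible, any two points are joined by a unique geodesic, and local geodesics are geodesics. An edge path is a local geodesic if at each interior vertex the incoming and outgoing directions have distance at least $\pi$ in the link. Finally, by Niblo–Reeves (*The geometry of cube complexes and the complexity of their fundamental groups*, Topology 37 (1998)), a group acting freely, cellularly and cocompactly on a CAT(0) square complex is biautomatic.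

Let $X$ be the presentation complex of $G$: one vertex, one edge per generator, one square per relation. Every relation has the form $hw=w'h'$ with $h,h'$ horizontal and $w,w'$ vertical, and is drawn as in Section 1.

**Lemma 1.** $X$ is non-positively curved. Hence $G$ is biautomatic and torsion-free.

*Proof.* The purpose is to check that the tile was chosen well, and to collect what geometry then gives for free. The link $L$ of the only vertex has vertices $g^+,g^-$ (initial and terminal end) for each generator $g$. The four corners of a square with bottom $h$, right $w$, left $w'$, top $h'$ contribute the edges
$$h^+w'^+\ (\text{bottom left}),\quad h^-w^+\ (\text{bottom right}),\quad h'^+w'^-\ (\text{top left}),\quad h'^-w^-\ (\text{top right}).\tag{3}$$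
Each joins a horizontal to a vertical vertex, so $L$ is bipartite.

**Step 1: no double edges.** This is the only thing that could go wrong. Consider pairs $h_\theta^{\pm},p_m^{\pm}$. Only (R1) contributes edges between them, with $v$ the second coordinate of $\theta$. For this $v$, a square is given by $(u,l)$; its bottom has first coordinate $u$, its left side has index $l$, its top has first coordinate $t=u+l$, its right side has index $r=u-l$. Each of
$$(u,l),\qquad(u,r),\qquad(t,l),\qquad(t,r)\tag{4}$$
determines $(u,l)$. This is clear for the first; $l=u-r$ for the second; $u=t-l$ for the third; and for the fourth, $t+r=2u=-u$ and $t-r=2l=-l$ give $u=-(t+r)$, $l=-(t-r)$. As there are nine squares and nine values, each of the pairs (4) also takes every value in $\mathbb F_3^2$ exactly once. By (3), the four pairs correspond to the sign patterns $h^+p^+$, $h^-p^+$, $h^+p^-$, $h^-p^-$. So between any two of the link vertices $h_\theta^{\pm},p_m^{\pm}$ there is exactly one edge. The same holds for (R2) with the coordinates exchanged. Finally, a commutator relation of a horizontal $h$ and a vertical $w$ is a square with bottom and top $h$, left and right $w$; by (3) its four corners are the four distinct pairs $h^{\pm}w^{\pm}$, each once.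 Each pair $\{h,w\}$ occurs in at most one commutator relation, and such pairs $\{h_\theta,r_i\}$, $\{s_i,p_l\}$, $\{s_i,q_l\}$ do not occur in (R1), (R2).

**Step 2: conclusions.** A bipartite graph without double edges has no cycles of length less than $4$, so every injective loop in $L$ has length at least $4\cdot\frac\pi2=2\pi$, and $X$ is NPC. Its universal cover $\tilde X$ is a CAT(0) square complex on which $G$ acts freely, cellularly and cocompactly, so $G$ is biautomatic by Niblo–Reeves. A nontrivial finite cyclic group cannot act freely on the contractible 2-dimensional complex $\tilde X$: the cellular chain complex would be a finite free resolution of $\mathbb Z$, while a nontrivial finite cyclic group has nonzero cohomology in infinitely many degrees. So $G$ is torsion-free. $\square$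

**Lemma 2.** The horizontal generators freely generate a free subgroup, the vertical generators freely generate a free subgroup, and these two subgroups intersect trivially.

*Proof.* This lets us speak of reduced words in $H$ and $W_i$, and gives $H\cap W_i=1$. Identify the vertices of $\tilde X$ with the elements of $G$; the 1-skeleton is the Cayley graph, and a word labels an edge path from $1$ to the element it represents. Every vertex of $\tilde X$ has link $L$. Take the path of a reduced word in horizontal letters. At an interior vertex the incoming and outgoing directions are both horizontal vertices of $L$, and they are distinct because the word is reduced. As $L$ is bipartite, their distance is at least two edges, that is, at least $\pi$. So the path is a local geodesic, hence a geodesic. A nonempty reduced horizontal word therefore has distinct endpoints and is not $1$ in $G$. The same argument works for vertical words. If a nonempty reduced horizontal word and a nonempty reduced vertical word represented the same element, there would be two geodesics with the same endpoints and different first edges, contradicting uniqueness. $\square$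

In particular $H,S,W_1,W_2$ are free on their displayed generators, and $H\cap W_1=H\cap W_2=1$.

## 6. Subgroups cut out by centralizers

**Lemma 3.** $H=C_G(r_0)\cap C_G(r_1)$, $\;S=C_G(r_0)\cap C_G(r_2)$, $\;W_1=C_G(s_0)\cap C_G(s_1)$, $\;W_2=C_G(s_0)\cap C_G(s_2)$. In particular, membership in each of these subgroups is expressed by a conjunction of equations.

*Proof.* Let $r$ be one of the letters $r_i,s_i$. Let $B$ be the group presented by the other generators and the relations not involving $r$, and let $A\le B$ be generated by the letters with which $r$ is required to commute. The presentation exhibits $G$ as the HNN extension $\langle B,r\mid rar^{-1}=a\ (a\in A)\rangle$. In particular $B$ embeds in $G$, so $A$ is the subgroup of $G$ generated by those letters.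

**Step 1: $C_G(r)=A\langle r\rangle$.** This computes one centralizer; the inclusion $\supseteq$ is clear. For $\subseteq$ use the Bass–Serre tree: its vertices are the cosets $gB$, its edges are the cosets $gA$, and the edge $gA$ joins $gB$ to $grB$. The group $G$ acts by left multiplication without inversions; the stabilizer of the edge $A$ is the subgroup $A$. Consider the path through the vertices $r^jB$, $j\in\mathbb Z$, with edges $r^jA$. Since $r\notin A$ (the $r$-exponent sum, a homomorphism $G\to\mathbb Z$ because $r$ occurs in the relations only in commutators, is $1$ on $r$ and $0$ on $A$), consecutive edges are distinct. A path without backtracking in a tree does not return, so this is a line $\ell$, and $r$ translates it by $1$. A vertex at distance $d$ from $\ell$ is moved by $r$ a distance $2d+1$, so the vertices of $\ell$ are exactly those moved a distance $1$.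

Let $g\in C_G(r)$. For a vertex $x$ of $\ell$, the vertices $gx$ and $r(gx)=g(rx)$ have distance $1$, so $gx\in\ell$. Numbering the vertices of $\ell$ by $\mathbb Z$, the element $g$ acts by a map $\phi$ with $\phi(j+1)=\phi(j)+1$, so $\phi(j)=j+k$ for some $k$. Then $gr^{-k}$ fixes $B$ and $rB$, hence fixes the edge $A$ between them, so $gr^{-k}\in A$.

**Step 2: the six centralizers.** Reading off which letters commute with which,
$$C(r_0)=H\langle r_0\rangle,\quad C(r_1)=H\langle r_1\rangle,\quad C(r_2)=S\langle r_2\rangle,$$
$$C(s_0)=\langle W_1,W_2\rangle\langle s_0\rangle,\quad C(s_i)=W_i\langle s_i\rangle\quad(i=1,2).$$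

**Step 3: intersect, to remove the powers of $r_i$ and $s_i$.** The exponent sum in each of these letters is a homomorphism $G\to\mathbb Z$. If $g=xr_0^k=yr_1^m$ with $x,y\in H$, the $r_1$-exponent sum gives $m=0$, so $g=y\in H$. If $g=xr_0^k=yr_2^m$ with $x\in H$, $y\in S$, the $r_2$-exponent sum gives $m=0$, so $g=y\in S$. If $g=ws_0^k=w's_i^m$ with $w\in\langle W_1,W_2\rangle$, $w'\in W_i$, the $s_i$-exponent sum gives $m=0$, so $g=w'\in W_i$. The reverse inclusions are clear from (R3) and (R4). $\square$

By Lemma 3, the relations $E_1,E_2$ of (2) are Diophantine. For example, $E_1(x,x')$ says: there are $y,y'$ with $xy=y'x'$, with $x,x'$ commuting with $r_0,r_1$, and with $y,y'$ commuting with $s_0,s_1$. Also, $E_i$ is symmetric, since $xy=y'x'$ implies $x'y^{-1}=y'^{-1}x$.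

## 7. Rectangles preserve one track and rewrite the other at will

**Lemma 4 (soundness).** If $E_1(x,x')$, write $x,x'$ as reduced words in the $h_\theta^{\pm1}$. They have the same length, and at each position the same sign and the same second coordinate of $\theta$. Likewise for $E_2$ with the first coordinate.

*Proof.* Consider $E_1$; for $E_2$ exchange the coordinates.

**Step 1: every vertical letter passes through every horizontal letter.** This is what lets us compute $xy$ explicitly. Put $\beta=(u,v)$, $\tau=(u+l,v)$, $r=u-l$. The relation $h_\beta p_r=p_lh_\tau$ can be written in four ways:
$$h_\beta p_r=p_lh_\tau,\qquad h_\tau p_r^{-1}=p_l^{-1}h_\beta,\qquad h_\beta^{-1}p_l=p_rh_\tau^{-1},\qquad h_\tau^{-1}p_l^{-1}=p_r^{-1}h_\beta^{-1}.$$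
The left-hand sides involve, in this order, the pairs $(u,r)$, $(t,r)$, $(u,l)$, $(t,l)$ with $t=u+l$. For fixed $v$ each of these takes all values in $\mathbb F_3^2$, by (4). So for all $\theta$, $m$ and all signs $\varepsilon,\delta$ there are $m'$ and $\theta'$, with $\theta'$ having the same second coordinate as $\theta$, such that
$$h_\theta^{\varepsilon}\,p_m^{\delta}=p_{m'}^{\delta}\,h_{\theta'}^{\varepsilon}.\tag{5}$$

**Step 2: pass all of $y$ through $x$ and compare.** Let $xy=y'x'$ with $y,y'\in W_1$, and let $x$ be reduced of length $n$. Using (5), move the letters of $y$, from the first to the last, to the left through the current horizontal word. We obtain $xy=y_1x_1$ with $y_1\in W_1$ and $x_1$ a word of length $n$ in the $h_\theta^{\pm1}$ having at each position the same sign and second coordinate as $x$. From $y'x'=y_1x_1$ we get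
$$y_1^{-1}y'=x_1x'^{-1}\in W_1\cap H=1,$$
so $x'=x_1$ in $H$.

**Step 3: $x_1$ is reduced.** So far $x_1$ might cancel. Step 2 gives $|x'|\le n=|x|$, and since $E_1$ is symmetric, $|x|\le|x'|$. So $x_1$ has length $n=|x'|$ and represents $x'$; hence it is the reduced word of $x'$. $\square$

**Lemma 5 (completeness).** If $x,x'$ are positive words in the $h_\theta$ of equal length with the same second coordinates at all positions, then $E_1(x,x')$. Likewise for $E_2$ with first coordinates.

*Proof.* Consider $E_1$; for $E_2$ exchange coordinates and use (R2). If the length $n$ is $0$, take $y=y'=1$. Let $n\ge1$ and $x=h_{(b_1,v_1)}\cdots h_{(b_n,v_n)}$.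

**Step 1: what one row does.** Start in state $l$ and let
$$\sigma_0=l,\qquad \sigma_j=b_j-\sigma_{j-1},\qquad t_j=b_j+\sigma_{j-1}\qquad(1\le j\le n).$$
By (R1), $h_{(b_j,v_j)}p_{\sigma_j}=p_{\sigma_{j-1}}h_{(t_j,v_j)}$. Applying this for $j=n,n-1,\dots,1$ gives
$$x\,p_{\sigma_n}=p_l\,x^{(1)},\qquad x^{(1)}=h_{(t_1,v_1)}\cdots h_{(t_n,v_n)}.$$

**Step 2: put it into one formula.** To iterate, we want $t$ as a closed function of $b$ and $l$. Encode track one as a polynomial in $R=\mathbb F_3[z]/(z^n)$:
$$B=\sum_{j=1}^n b_jz^{j-1},\qquad T=\sum_{j=1}^n t_jz^{j-1},\qquad \Sigma=\sum_{j=1}^n\sigma_{j-1}z^{j-1}.$$
Then $B-\Sigma=\sum_{j=1}^n\sigma_jz^{j-1}$, so $z(B-\Sigma)=\sum_{j=1}^{n-1}\sigma_jz^j$ in $R$, and $\Sigma=l+z(B-\Sigma)$. Hence $(1+z)\Sigma=l+zB$. As $1+z$ is a unit of $R$ and $1+2z=1-z$,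
$$T=B+\Sigma=\frac{(1+2z)B+l}{1+z}=fB+g\,l,\qquad f=\frac{1-z}{1+z},\quad g=\frac1{1+z}.\tag{6}$$

**Step 3: what $n$ rows do.** Stack $n$ rows with left letters $p_{l_1},\dots,p_{l_n}$, the $i$-th row acting on the word $x^{(i-1)}$ produced by the previous one ($x^{(0)}=x$). If the $i$-th row is $x^{(i-1)}p_{m_i}=p_{l_i}x^{(i)}$, then
$$x\,p_{m_1}\cdots p_{m_n}=p_{l_1}\cdots p_{l_n}\,x^{(n)} .$$
Here $x^{(n)}$ is the positive word with second coordinates $v_j$ whose first-track polynomial is, by iterating (6),
$$T_n=f^nB+g\sum_{i=1}^nl_i\,f^{\,n-i}.\tag{7}$$

**Step 4: every track can be reached.** We show that the $l_i$ can be chosen to give any $T_n\in R$. In characteristic $3$,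
$$f-1=\frac{-2z}{1+z}=\frac{z}{1+z},$$
which is $z$ times a unit. So $(f-1)^i$ is $z^i$ times a unit for $0\le i<n$, and by triangularity $1,(f-1),\dots,(f-1)^{n-1}$ is a basis of the $n$-dimensional space $R$. Each $(f-1)^i$ is a combination of $1,f,\dots,f^i$, so $1,f,\dots,f^{n-1}$ spans $R$ and is also a basis. As $g$ is a unit, the elements $gf^{n-i}$, $1\le i\le n$, form a basis too. So for a suitable choice of the $l_i$, (7) is the first-track polynomial of $x'$. Then $x^{(n)}=x'$, and $E_1(x,x')$ holds. $\square$

As a check with $x=ao$, $x'=oo$: here $n=2$, $B=1$, and modulo $z^2$ we have $f=1+z$, $g=1-z$, $f^2=1-z$, so $T_2=(1-z)+(1-z)(l_1f+l_2)=(1+l_1+l_2)+(-1-l_2)z$. This is $0$ for $l_2=2$, $l_1=0$, the left letters in (1).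

## 8. Two combs and the least common multiple

Represent $n\in\mathbb Z$ by $o^n$. Recall that in a free group the centralizer of a nontrivial element that is not a proper power is the cyclic group it generates. An element whose exponent sum in some basis letter is $1$ is not a proper power. Hence $n\mapsto o^n$ is injective and $\langle o\rangle=\{X\in H:[X,o]=1\}$, which is Diophantine by Lemma 3. Addition of exponents is multiplication in $\langle o\rangle$.

**Proposition 6.** The relation $P=\{(o^m,o^k):m\ge0,\ k=(m+1)(m+2)\}$ is Diophantine.

*Proof.* Let $P'(X,K)$ say: $X,K\in\langle o\rangle$, and there exist $x_1,x_2,z\in H$ with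
$$[x_1,aX]=1,\quad[x_2,bXo]=1,\quad E_1(x_1,K),\quad E_2(x_1,z),\quad E_1(x_2,z),\quad c^{-1}z\in S.\tag{8}$$
By Lemma 3 this is Diophantine. We show $P'=P$. Number the letters of a word of length $k$ by $j=0,\dots,k-1$.

**Step 1: $P\subseteq P'$.** We must exhibit witnesses, as in the example of Section 3. Let $m\ge0$, $k=(m+1)(m+2)$, $X=o^m$, $K=o^k$. Put $x_1=(ao^m)^{m+2}$ and $x_2=(bo^{m+1})^{m+1}$, which commute with $aX$ and $bXo$. Let $z$ be the positive word of length $k$ with $j$-th letter $h_{(\xi_j,\eta_j)}$, where $\xi_j=1$ if $(m+1)\mid j$ and $\xi_j=0$ otherwise, and $\eta_j=1$ if $(m+2)\mid j$ and $\eta_j=0$ otherwise. All of $x_1,x_2,z,o^k$ are positive words of length $k$. The words $x_1$ and $o^k$ have all second coordinates $0$, so $E_1(x_1,o^k)$. The words $x_1$ and $z$ have the same first coordinates, so $E_2(x_1,z)$. The words $x_2$ and $z$ have the same second coordinates, so $E_1(x_2,z)$. All three use Lemma 5. The letter $c$ occurs in $z$ at the positions divisible by both $m+1$ and $m+2$, that is, by $k$; below $k$ this is only $j=0$. So $z$ is $c$ followed by letters other than $c$, and $c^{-1}z\in S$.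

Conversely, let $P'(o^m,o^k)$ hold with $m,k\in\mathbb Z$ and witnesses $x_1,x_2,z$, all taken as reduced words.

**Step 2: all words are positive and $k\ge1$.** Nothing in (8) mentions signs, so they must be forced. We have $z=cz'$ with $z'\in S$ a reduced word not containing $c^{\pm1}$. So $cz'$ is reduced, and $z$ is nonempty with first letter $c^{+1}$. By Lemma 4 the words $o^k,x_1,z,x_2$ have the same length $|k|\ge1$ and the same signs. The sign pattern of $o^k$ is constant, and the first sign is $+$. So $k\ge1$ and all four words are positive.

**Step 3: the shape of $x_1$ and $x_2$.** The element $ao^m$ has exponent sum $1$ in $a$, so $C_H(ao^m)=\langle ao^m\rangle$ and $x_1=(ao^m)^{n_1}$, with $n_1\ne0$ because $x_1\neq1$. This power is reduced as written. If $m<0$ it would contain letters of both signs; so $m\ge0$, and positivity gives $n_1\ge1$. In the same way $x_2=(bo^{m+1})^{n_2}$ with $n_2\ge1$. Comparing lengths,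
$$k=n_1(m+1)=n_2(m+2).\tag{9}$$

**Step 4: $k$ is the least common multiple.** By (9) it is a common multiple; now we bound it from above. By Lemma 4, $E_2(x_1,z)$ says that the first coordinate of the $j$-th letter of $z$ is that of $x_1=(ao^m)^{n_1}$, namely $1$ if $(m+1)\mid j$ and $0$ otherwise. Similarly $E_1(x_2,z)$ says that its second coordinate is $1$ if $(m+2)\mid j$ and $0$ otherwise. So $c$ occurs in $z$ exactly at the positions $j$, $0\le j<k$, that are divisible by $\operatorname{lcm}(m+1,m+2)=(m+1)(m+2)$. But $z=cz'$, and $z'$ does not contain $c$, so $c$ occurs only at $j=0$. Hence position $(m+1)(m+2)$ does not exist in $z$, that is, $k\le(m+1)(m+2)$. As $k$ is a positive common multiple of $m+1$ and $m+2$, we get $k=(m+1)(m+2)$. $\square$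

## 9. Multiplication, and the proof of Theorem A

**Corollary 7.** $\{o^m:m\ge0\}$ and $\{(o^m,o^n,o^{mn}):m,n\ge0\}$ are Diophantine.

*Proof.* The first set is defined by $\exists K\,P(X,K)$. For the second, let $\mathrm s(m)=(m+1)(m+2)=m^2+3m+2$. Then
$$\mathrm s(m+n)-\mathrm s(m)-\mathrm s(n)=2mn-2 .$$
Let $X=o^m$, $Y=o^n$, $Z=o^p$ be in $\langle o\rangle$. We claim
$$m,n\ge0\ \wedge\ p=mn\iff\exists K_1,K_2,K_3:\ P(X,K_1),\ P(Y,K_2),\ P(XY,K_3),\ K_3o^2=K_1K_2Z^2.\tag{10}$$
Indeed, the first two conditions say $m,n\ge0$, $K_1=o^{\mathrm s(m)}$, $K_2=o^{\mathrm s(n)}$; then $m+n\ge0$ and the third says $K_3=o^{\mathrm s(m+n)}$; and the last says $\mathrm s(m+n)+2=\mathrm s(m)+\mathrm s(n)+2p$, that is, $2p=2mn$. $\square$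

For instance, "$n$ is a perfect square" becomes the following system in $X=o^n$: $X,T\in\langle o\rangle$, $P(T,K_1)$, $P(T,K_2)$, $P(T^2,K_3)$, $K_3o^2=K_1K_2X^2$.

We use the Davis–Putnam–Robinson–Matiyasevich theorem: for every c.e. set $A\subseteq\mathbb N^i$ there are polynomials $f,g$ with coefficients in $\mathbb N$ such that $\bar n\in A\iff\exists\bar t\in\mathbb N^j:f(\bar n,\bar t)=g(\bar n,\bar t)$.

*Proof of Theorem A.* $G$ is biautomatic by Lemma 1. Let $A\subseteq\mathbb N$ be c.e., with $f,g$ as above. Introduce a variable for each subterm of $f$ and of $g$, where the terms are built from $0$, $1$, $n$ and the $t_i$ by addition and multiplication. The condition $n\in A$ becomes an existentially quantified conjunction of conditions $w=0$, $w=1$, $w=w'+w''$, $w=w'w''$ over $\mathbb N$, where the results of the two terms $f$ and $g$ are the same variable. Represent each $w$ by a group variable constrained to $\{o^m:m\ge0\}$. Then $w=0$ and $w=1$ become equality with $1$ and with $o$, the sum becomes a product of group elements, and the product becomes (10). By Corollary 7 the result is, effectively, a finite system of equations $\Psi_A(X,\bar y)$ over $G$ with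
$$n\in A\iff\Psi_A(o^n,\bar y)\text{ has a solution in }G\qquad(n\in\mathbb N).\tag{11}$$
Take $A$ undecidable. Then solvability of finite systems of equations in $G$ is undecidable, and a fortiori so is the existential theory. $\blacksquare$

## 10. Definable sets, direct products, and dimension one: proof of Theorem B

**Part 1.** The purpose is to identify $G$ geometrically: $G$ is the fundamental group of the compact square complex $X$, and Lemma 1 says that $X$ is NPC and $G$ torsion-free.

**Part 2.** The purpose is to identify all sets of exponents that equations can define. (ii)$\Rightarrow$(iii) is trivial.

(iii)$\Rightarrow$(i): $G$ is automatic, so its word problem is decidable. Given $\bar n$, search through all tuples of words for witnesses of the existential formula at $(o^{n_1},\dots,o^{n_k})$, checking the quantifier-free part with the word problem. The search succeeds exactly when $\bar n\in A$, so $A$ is c.e.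

(i)$\Rightarrow$(ii): Let $A\subseteq\mathbb Z^k$ be c.e. The set
$$A'=\{(\bar n',\bar n'')\in\mathbb N^{2k}:\bar n'-\bar n''\in A\}$$
is c.e., and the proof of Theorem A with $2k$ parameters, each constrained to $\{o^m:m\ge0\}$, shows that $D=\{(o^{n'_1},\dots,o^{n'_k},o^{n''_1},\dots,o^{n''_k}):(\bar n',\bar n'')\in A'\}$ is Diophantine. Every integer is a difference of two natural numbers, so $\{(o^{n_1},\dots,o^{n_k}):\bar n\in A\}$ is defined by
$$\exists\bar X'\,\exists\bar X'':\ (\bar X',\bar X'')\in D\ \text{ and }\ X_i=X_i'X_i''^{-1}\ (1\le i\le k).$$

**Part 3.** The purpose is to locate the exact degree of undecidability. In (11) take $A$ to be m-complete c.e., for example the halting set, and let $\Psi=\Psi_A$. The set in the statement is then $A$ itself. The map $n\mapsto$ "$\exists\bar y\,\Psi_A(o^n,\bar y)$" is a computable many-one reduction of $A$ to the existential theory of $G$. Conversely, for any group with decidable word problem, in particular for any automatic group, the set of true existential sentences is c.e.: search for witnesses and check them with the word problem. So the existential theory of $G$ is m-complete c.e., and that of an automatic group is always c.e.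

**Part 4.** The purpose is to carry the undecidability over to products. $G\times K$ is automatic, as a direct product of automatic groups. Consider a finite system with constants in $G\times1$. It is solvable in $G\times K$ if and only if it is solvable in $G$ and, with all constants replaced by $1$, in $K$. The latter always holds: put every variable equal to $1$. So the systems of Theorem A have the same answers over $G\times K$ as over $G$, and their solvability is undecidable there.

**Part 5.** The purpose is to see that squares were needed. A compact connected cube complex of dimension at most $1$ is a finite graph, so its fundamental group is a finitely generated free group. Makanin proved that the existential theory of finitely generated free groups, with constants, is decidable (Izv. Akad. Nauk SSSR 46 (1982); Math. USSR Izv. 25 (1985) for the existential theory). $\blacksquare$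

**Remark.** Since $G$ is biautomatic, its conjugacy problem is decidable (Gersten–Short). So the undecidability here does not come from the conjugacy problem, unlike in the asynchronously automatic case mentioned in Section 2.
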